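\title{Fibers of nonnegative Chevalley factorization maps and subword complexes}

\begin{abstract}
Let $x_1(t),\dots,x_r(t)$ be the one-parameter subgroups attached to the simple roots of a split semisimple simply connected real group. A word $Q=(i_1,\dots,i_d)$ defines a map $f_Q(t)=x_{i_1}(t_1)\cdots x_{i_d}(t_d)$ on the orthant $\mathbb R^d_{\ge0}$, whose image is a union of cells $\mathbb Y^\circ_\omega$ indexed by Weyl group elements. We prove the conjecture of Davis, Hersh and Miller on the fibers of $f_Q$: a fiber over $\mathbb Y^\circ_\omega$, decomposed according to which parameters vanish, is a regular CW complex homeomorphic, cell by cell, to the interior dual block complex of the subword complex $\Delta(Q,\omega)$. We also show that the closed cells are compact smooth manifolds with corners, that $f_Q$ is trivial over $\mathbb Y^\circ_\omega$ compatibly with the cells, and that the fibers are contractible.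
\end{abstract}

\section{Nonnegative factorizations}\label{sec:setup}

A matrix that is a product of elementary matrices $I+tE_{i,i+1}$ with $t\ge0$ is usually such a product in many ways. Fix the sequence of indices $i$ and let only the parameters vary. The parameter tuples that produce a given matrix form a subset of an orthant cut out by polynomial equations. This paper determines the topology of that subset, together with the way it meets the faces of the orthant.

\subsection*{The maps $f_Q$}
Let $\mathbf G$ be a semisimple, simply connected algebraic group split over $\mathbb R$, let $G=\mathbf G(\mathbb R)$, and let $\mathfrak g$ be the Lie algebra of $G$. Fix a split maximal torus and a Borel subgroup containing it. They determine simple roots $\alpha_1,\dots,\alpha_r$, Chevalley generators $e_i\in\mathfrak g_{\alpha_i}$, and the unipotent radical $U$ of the Borel subgroup, which contains the one-parameter subgroups $x_i(t)=\exp(te_i)$. Let $W$ be the Weyl group, with simple reflections $s_1,\dots,s_r$, identity $e$ and length function $\ell$. The basic example is $G=SL_n(\mathbb R)$, where $U$ is the group of upper unitriangular matrices,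 $x_i(t)=I+tE_{i,i+1}$, $W=S_n$ and $s_i=(i,i+1)$.

A \emph{word} is a tuple $Q=(i_1,\dots,i_d)$ with letters in $\{1,\dots,r\}$. It is \emph{reduced}, or a reduced word for $w=s_{i_1}\cdots s_{i_d}$, if $\ell(w)=d$. Write $[d]=\{1,\dots,d\}$, and for $S\subseteq[d]$ let $Q|_S$ be the subword formed by the letters in the positions $S$, in their original order, and let $S^c=[d]\setminus S$. The Bruhat order $\le$ on $W$ has the subword property: $u\le w$ if and only if a given reduced word for $w$ contains a reduced word for $u$ as a subword. The map attached to $Q$ is
\[
f_Q:\mathbb R_{\ge0}^d\to U,\qquad f_Q(t_1,\dots,t_d)=x_{i_1}(t_1)\cdots x_{i_d}(t_d).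
\]

Since $x_i(a)x_i(b)=x_i(a+b)$ and a sum of positive numbers is positive, a repeated letter never cancels: it is absorbed. The combinatorial shadow of this is the \emph{Demazure product} $\delta(Q)\in W$. It is defined by $\delta()=e$ and, for $u=\delta(i_1,\dots,i_{k-1})$,
\[
\delta(i_1,\dots,i_k)=\begin{cases}us_{i_k}&\text{if }\ell(us_{i_k})>\ell(u),\\ u&\text{otherwise.}\end{cases}
\]
Equivalently, $\delta(Q)$ is the product of the letters of $Q$ in the $0$-Hecke monoid, whose generators are idempotent and satisfy the braid relations of $W$.

For $w\in W$ and a reduced word $J=(j_1,\dots,j_m)$ for $w$, put $\mathbb Y^\circ_w=f_J(\mathbb R^m_{>0})$. We use the following known facts, due to Lusztig.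
\begin{itemize}
\item[(L1)] $\mathbb Y^\circ_w$ does not depend on the reduced word $J$.
\item[(L2)] $f_J$ restricts to a homeomorphism $\mathbb R^m_{>0}\to\mathbb Y^\circ_w$, and distinct $w$ give disjoint sets $\mathbb Y^\circ_w$.
\item[(L3)] For every word $Q$ of length $d$, $f_Q(\mathbb R^d_{>0})=\mathbb Y^\circ_{\delta(Q)}$.
\item[(L4)] $f_Q(\mathbb R^d_{\ge0})$ is the disjoint union of the cells $\mathbb Y^\circ_u$ with $u\le\delta(Q)$.
\end{itemize}

\subsection*{The fiber and its pieces}
The following notation is fixed for the whole paper. Let $Q=(i_1,\dots,i_d)$ be a word, let $\omega\le\delta(Q)$, let $p\in\mathbb Y^\circ_\omega$, and write $\ell$, without an argument, for the number $\ell(\omega)$. For $t\in\mathbb R^d_{\ge0}$ let $\operatorname{supp}t=\{k:t_k>0\}$, and let $O_S=\{t\in\mathbb R^d_{\ge0}:\operatorname{supp}t=S\}$ be the relatively open faces of the orthant. We regard $\mathbb R^S$ as the coordinate subspace of $\mathbb R^d$ where $t_k=0$ for $k\notin S$; on $\mathbb R^S_{\ge0}$ the map $f_Q$ is $f_{Q|_S}$, because $x_i(0)=1$. Put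
\[
\mathcal S=\{S\subseteq[d]:\delta(Q|_S)=\omega\},\qquad X=f_Q^{-1}(p),\qquad Z=f_Q^{-1}(\mathbb Y^\circ_\omega),
\]
and for $S\in\mathcal S$
\[
C_S=X\cap O_S,\qquad X_S=X\cap\mathbb R^S=f_{Q|_S}^{-1}(p),\qquad Z_S=Z\cap\mathbb R^S .
\]

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] If $S'\subseteq S$, then $\delta(Q|_{S'})\le\delta(Q|_S)$.
\item[(b)] $Q$ contains a reduced word for $u\in W$ as a subword if and only if $u\le\delta(Q)$. Moreover $\ell(\delta(Q))\le d$, and if equality holds then $Q$ is a reduced word for $\delta(Q)$.
\item[(c)] If $S'\subseteq T\subseteq S$ and $S',S\in\mathcal S$, then $T\in\mathcal S$.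
\item[(d)] $Z=\bigsqcup_{S\in\mathcal S}O_S$ and $X=\bigsqcup_{S\in\mathcal S}C_S$, and every $C_S$ with $S\in\mathcal S$ is nonempty. For $S\in\mathcal S$, the set $X_S$ is the disjoint union of the $C_{S'}$ with $S'\in\mathcal S$, $S'\subseteq S$, and $Z_S$ is an open subset of the orthant $\mathbb R^S_{\ge0}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (L3) and (L4), $\mathbb Y^\circ_{\delta(Q|_{S'})}=f_Q(O_{S'})\subseteq f_Q(\mathbb R^S_{\ge0})=\bigsqcup_{u\le\delta(Q|_S)}\mathbb Y^\circ_u$, and the cells are disjoint by (L2).

(b) The letters at which the length goes up in the recursion for $\delta(Q)$ form a reduced word for $\delta(Q)$. This gives the last sentence and, by the subword property, the implication from right to left. Conversely, if $Q|_S$ is a reduced word for $u$, then all its prefixes are reduced, so $\delta(Q|_S)=u$, and $u\le\delta(Q)$ by (a).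

(c) By (a), $\omega\le\delta(Q|_T)\le\omega$.

(d) By (L3), $f_Q(O_S)=\mathbb Y^\circ_{\delta(Q|_S)}$, and the cells are disjoint. This gives everything except the last claim. If $t\in Z_S$ has support $S'$, then all points of $\mathbb R^S_{\ge0}$ near $t$ have support between $S'$ and $S$, so they lie in $Z_S$ by (c).
\end{proof}

\begin{example}\label{ex:simplex}
Let $Q=(i,i,\dots,i)$ have length $d$, let $\omega=s_i$ and $p=x_i(a)$ with $a>0$. Then $X=\{t\ge0:t_1+\dots+t_d=a\}$ is a simplex, $\mathcal S$ consists of all nonempty subsets of $[d]$, and $C_S$ is an open face of dimension $|S|-1$.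
\end{example}

In general $C_S$ is a fiber of a surjection from an open orthant of dimension $|S|$ onto a cell of dimension $\ell$, so one expects an open cell of dimension $|S|-\ell$. The closure of $C_S$ can only meet those $C_{S'}$ with $S'\subseteq S$. The best possible outcome is therefore that $X$ is assembled from closed balls $X_S$ of dimension $|S|-\ell$ whose incidences are exactly the inclusions in $\mathcal S$. A complex with this incidence pattern can be built from a subword complex.

\section{Subword complexes and the main results}\label{sec:results}

\subsection*{Interior faces and dual blocks}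
The \emph{subword complex} $\Delta=\Delta(Q,\omega)$ of Knutson and Miller is the simplicial complex on the vertex set $[d]$ in which $F\subseteq[d]$ is a face if $Q|_{F^c}$ contains a reduced word for $\omega$ as a subword. A face is thus a set of positions that can be deleted without losing $\omega$. By Lemma~\ref{lem:basic}(b), $F$ is a face if and only if $\omega\le\delta(Q|_{F^c})$; in particular $\emptyset$ is a face. We use the following theorem of Knutson and Miller.
\begin{itemize}
\item[(KM)] $\Delta(Q,\omega)$ is homeomorphic to a ball or a sphere of dimension $d-\ell-1$, and it is a sphere exactly when $\delta(Q)=\omega$.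
\end{itemize}
The complex $\{\emptyset\}$, whose geometric realization is empty, counts as the sphere of dimension $-1$, and the cone over it is a point.

A face $F$ is \emph{interior} if $\delta(Q|_{F^c})=\omega$. So $S\mapsto S^c$ is an order-reversing bijection from $\mathcal S$ to the set of interior faces. A face $F'$ containing an interior face $F$ is interior, since $\omega\le\delta(Q|_{F'^c})\le\delta(Q|_{F^c})=\omega$. In the sphere case $\emptyset$ is interior, hence so is every face. In the ball case the name is explained by Lemma~\ref{lem:interior}: the interior faces are the nonempty faces not contained in the boundary sphere.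

To reverse the order on faces one passes to dual blocks. Let $\widehat\Delta$ be the order complex of the poset of all faces of $\Delta$, including $\emptyset$: its vertices are the faces of $\Delta$ and its simplices are the chains of faces. It is the cone with apex $\emptyset$ over the barycentric subdivision $\operatorname{sd}\Delta$, which is the order complex of the nonempty faces and is homeomorphic to $|\Delta|$. For a face $F$, the \emph{dual block} $D(F)$ is the union of the closed simplices of $\widehat\Delta$ given by chains $F=F_0\subsetneq F_1\subsetneq\dots\subsetneq F_k$, $k\ge0$. Put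
\[
L(F)=\bigcup_{F'\supsetneq F}D(F'),\qquad D^\circ(F)=D(F)\setminus L(F),\qquad \mathcal D=\mathcal D(Q,\omega)=\bigcup_{F\text{ interior}}D(F).
\]
The space $\mathcal D$, decomposed into the blocks $D(F)$ with $F$ interior, is the \emph{interior dual block complex} of $\Delta$.

\begin{lemma}\label{lem:blocks}
Let $F$ be an interior face. Then $D(F)$ is a closed ball of dimension $d-|F|-\ell$ with boundary sphere $L(F)$. The open cells $D^\circ(F')$ with $F'$ interior partition $\mathcal D$, and those with $F'\supsetneq F$ partition $L(F)$.
\end{lemma}

\begin{proof}
Every chain of faces properly containing $F$ starts at some $F'\supsetneq F$, so $L(F)$ is the order complex of the faces properly containing $F$, and $D(F)$ is the cone over $L(F)$ with apex $F$. The map $F'\mapsto F'\setminus F$ identifies these faces with the nonempty faces of $\operatorname{link}_\Delta(F)=\{E:E\cap F=\emptyset,\ E\cup F\in\Delta\}$, so $L(F)\cong\operatorname{sd}\operatorname{link}_\Delta(F)$. For $E\subseteq F^c$, the set $E\cup F$ is a face of $\Delta$ if and only if $Q|_{F^c\setminus E}$ contains a reduced word for $\omega$. Hence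
\begin{equation}\label{eq:link}
\operatorname{link}_\Delta(F)=\Delta(Q|_{F^c},\omega)
\end{equation}
for every face $F$. If $F$ is interior, (KM) says that this is a sphere of dimension $d-|F|-\ell-1$, and the cone over it is a ball.

The set $D^\circ(F')$ is the union of the open simplices of the chains whose smallest member is $F'$, so these sets are disjoint. The chains that occur in $\mathcal D$ are those whose smallest member contains an interior face, that is, is interior; the chains that occur in $L(F)$ are those whose smallest member properly contains $F$.
\end{proof}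

For $F=S^c$ the ball $D(F)$ has dimension $|S|-\ell$, the dimension expected of $C_S$, and $D(S'^c)\subseteq D(S^c)$ exactly when $S'\subseteq S$. In Example~\ref{ex:simplex} with $d=2$, the complex $\Delta$ consists of the two points $\{1\}$ and $\{2\}$, and $\mathcal D=D(\emptyset)$ is the path from $\{1\}$ through $\emptyset$ to $\{2\}$; it matches the segment $t_1+t_2=a$, whose endpoint $t_k=0$ corresponds to $D(\{k\})$.

\subsection*{Statements}
A CW complex is \emph{regular} if each cell has a characteristic map that is a homeomorphism from a closed ball onto the closed cell, carrying the boundary sphere onto a union of cells of lower dimension. Davis, Hersh and Miller conjectured that the fiber $f_Q^{-1}(p)$ is always a regular CW complex homeomorphic to the interior dual block complex of $\Delta(Q,\omega)$; the conjecture is posed in \cite{FoM}. The first theorem proves it in the following precise form.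

\begin{theorem}\label{thm:A}
Let $Q$ be a word of length $d$, let $\omega\le\delta(Q)$ and let $p\in\mathbb Y^\circ_\omega$. The sets $C_S$, $S\in\mathcal S$, form a regular CW decomposition of $X=f_Q^{-1}(p)$. The closed cell $\overline{C_S}$ equals $X_S$ and is a ball of dimension $|S|-\ell$. There is a homeomorphism $X\to\mathcal D(Q,\omega)$ carrying each $C_S$ onto the open cell $D^\circ(S^c)$ of $D(S^c)$.
\end{theorem}

The proof gives smooth information as well. Call a map from a subset of a smooth manifold to a smooth manifold \emph{smooth} if near each point it is the restriction of a smooth map defined on an open set. A \emph{smooth manifold with corners} of dimension $m$ is a Hausdorff, second countable space covered by charts that are homeomorphisms onto open subsets of sets $\mathbb R^{m-j}\times\mathbb R^j_{\ge0}$, with smooth transition maps; a diffeomorphism is a bijection that is smooth in charts together with its inverse. For $S\in\mathcal S$ let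
\[
\Lambda_S=\{\beta\in\mathbb R^{S^c}_{\ge0}:S\cup\operatorname{supp}\beta\in\mathcal S\}.
\]
By Lemma~\ref{lem:embedding} below, $\mathbb Y^\circ_\omega$ is an embedded submanifold of $U$.

\begin{theorem}\label{thm:B}
In the setting of Theorem~\ref{thm:A}, the following hold.
\begin{itemize}
\item[(1)] Each closed cell $X_S$ is a compact smooth manifold with corners. Near a point of $C_{S'}$, where $S'\in\mathcal S$ and $S'\subseteq S$, it is modeled on $\mathbb R^{|S'|-\ell}\times\mathbb R_{\ge0}^{S\setminus S'}$. The whole fiber $X$ near a point of $C_S$ is, in a chart given by coordinate functions $t_k$, an open piece of $\mathbb R^{|S|-\ell}\times\Lambda_S$.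
\item[(2)] There is a homeomorphism $\Theta:\mathbb Y^\circ_\omega\times X\to Z$ with $f_Q\circ\Theta=\mathrm{pr}_1$ and $\Theta(\mathbb Y^\circ_\omega\times C_S)=O_S$ for all $S\in\mathcal S$. It restricts to a diffeomorphism of manifolds with corners $\mathbb Y^\circ_\omega\times X_S\to Z_S$ for each $S\in\mathcal S$. Hence $Z\cong\mathbb R^\ell\times\mathcal D(Q,\omega)$, and the diffeomorphism type of each $X_S$ does not depend on $p\in\mathbb Y^\circ_\omega$.
\item[(3)] $X$ is contractible. It has a cell of dimension $d-\ell$ if and only if $\delta(Q)=\omega$, and in that case $X$ is a closed ball of dimension $d-\ell$.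
\end{itemize}
\end{theorem}

Section~\ref{sec:examples} shows the method on a two-dimensional fiber. Section~\ref{sec:open} proves that $f_Q$ is a submersion $O_S\to\mathbb Y^\circ_\omega$ with fibers diffeomorphic to $\mathbb R^{|S|-\ell}$. Section~\ref{sec:charts} turns this into charts at the boundary and proves Theorem~\ref{thm:B}(1). Section~\ref{sec:balls} proves Theorem~\ref{thm:A} by induction on $|S|$, using (KM) and two theorems of Brown. Sections~\ref{sec:trivial} and~\ref{sec:contract} prove the remaining parts of Theorem~\ref{thm:B}.

\section{Fibers in $SL_3$}\label{sec:examples}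

Write $[a,b,c]$ for the upper unitriangular $3\times3$ matrix with entries $a,b,c$ in positions $(1,2),(2,3),(1,3)$, and put $c'=ab-c$. Then $[a,b,c]\,x_1(t)=[a+t,b,c]$ and $[a,b,c]\,x_2(t)=[a,b+t,c+at]$; the first operation adds $bt$ to $c'$ and the second leaves $c'$ unchanged. Hence for $f_Q(t)=[a,b,c]$,
\begin{equation}\label{eq:sl3}
a=\sum_{i_k=1}t_k,\qquad b=\sum_{i_k=2}t_k,\qquad c=\sum_{\substack{j<k\\ i_j=1,\,i_k=2}}t_jt_k,\qquad c'=\sum_{\substack{j<k\\ i_j=2,\,i_k=1}}t_jt_k .
\end{equation}
Let $w_0=s_1s_2s_1=s_2s_1s_2$. For the word $(1,2,1)$ we get $b=t_2$, $c=t_1t_2$, $c'=t_2t_3$, so $\mathbb Y^\circ_{w_0}=\{a,b,c,c'>0\}$. For the word $(1,2)$ we get $\mathbb Y^\circ_{s_1s_2}=\{a,b>0,\ c'=0\}$.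

\begin{example}[an arc, and how it breaks]\label{ex:arc}
Let $Q=(1,2,1,2)$. Then $a=t_1+t_3$, $b=t_2+t_4$, $c'=t_2t_3$, so projection to $(t_2,t_3)$ identifies $X$ with $\{(t_2,t_3)\in[0,b]\times[0,a]:t_2t_3=c'\}$.

If $\omega=w_0$, then $0<c'<ab$ and $X$ is an arc of a hyperbola with endpoints on $t_1=0$ and on $t_4=0$. The faces of $\Delta$ are $\emptyset,\{1\},\{4\}$, so $\Delta$ is a $0$-sphere and $\mathcal D$ is the cone over it.

If $\omega=s_1s_2$, then $c'=0$ and $X$ is the union of two sides of the rectangle. Its vertices have supports $\{1,2\},\{1,4\},\{3,4\}$ and its edges have supports $\{1,2,4\},\{1,3,4\}$. The complex $\Delta$ is the path with edges $\{1,2\},\{2,3\},\{3,4\}$, a $1$-ball. Its interior faces are the three edges and the vertices $\{2\},\{3\}$, and $\mathcal D$ is the part of the path between the midpoints of the two outer edges, cut at the midpoint of the middle edge. At the corner $S=\{1,4\}$ the set $\Lambda_S$ is the union of the two nonnegative half-axes in the $(t_2,t_3)$-plane.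
\end{example}

\begin{example}[a pentagon]\label{ex:pentagon}
Let $Q=(1,2,1,2,1)$, $\omega=w_0$ and $p=[2,2,2]$, so $c'=2$. By \eqref{eq:sl3}, $b=t_2+t_4$, $c=t_1b+t_3t_4$ and $c'=t_2t_3+bt_5$. The equations $b=c=c'=2$ force $a=(c+c')/b=2$, and they can be solved as
\[
t_4=2-t_2,\qquad t_1=1-\tfrac12t_3(2-t_2),\qquad t_5=1-\tfrac12t_2t_3 .
\]
So $X$ projects homeomorphically onto the plane region of Figure~\ref{fig:pentagon}, defined by $0\le t_2\le2$, $t_3\ge0$, $t_3(2-t_2)\le2$ and $t_2t_3\le2$. The reduced words for $w_0$ in $Q$ occupy the positions $123$, $125$, $145$, $345$ and $234$. Their complements $45,34,23,12,15$ are the facets of $\Delta$, which is therefore a $5$-cycle.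
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\filldraw[fill=gray!15,thick] (0,0) -- (2,0) -- (2,1) -- plot[domain=2:1,samples=25] (\x,{2/\x}) -- plot[domain=1:0,samples=25] (\x,{2/(2-\x)}) -- cycle;
\fill (0,0) circle (0.03) node[below left] {$145$};
\fill (2,0) circle (0.03) node[below right] {$125$};
\fill (2,1) circle (0.03) node[right] {$123$};
\fill (1,2) circle (0.03) node[above] {$234$};
\fill (0,1) circle (0.03) node[left] {$345$};
\node[below] at (1,0) {$t_3=0$};
\node[right] at (2,0.5) {$t_4=0$};
\node[left] at (0,0.5) {$t_2=0$};
\node[above right] at (1.45,1.38) {$t_5=0$};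
\node[above left] at (0.55,1.38) {$t_1=0$};
\end{tikzpicture}
\caption{The fiber of $(t_1,\dots,t_5)\mapsto x_1(t_1)x_2(t_2)x_1(t_3)x_2(t_4)x_1(t_5)$ in $SL_3(\mathbb R)$ over the unitriangular matrix with all three entries above the diagonal equal to $2$, projected to the $(t_2,t_3)$-plane. Each side is labeled by the parameter that vanishes on it, and each vertex by the positions of its nonzero parameters.}
\label{fig:pentagon}
\end{figure}

The pentagon is not convex: it contains $(0,1)$ and $(1,2)$ but not $(\tfrac12,\tfrac32)$, where $t_3(2-t_2)=\tfrac94$. So the argument that works for the simplex of Example~\ref{ex:simplex} is not available. Here a global chart lets us see the disk, but in general we have no such chart. Three features of the picture survive, and together they determine it.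

First, the interior $C_{[5]}$ is an open disk. Second, at each boundary point the parameters that vanish there are part of a system of local coordinates. At the vertex $234$, for instance, the Jacobian matrix of $(t_1,t_5)$ with respect to $(t_2,t_3)$ at $(1,2)$ has rows $(1,-\tfrac12)$ and $(-1,-\tfrac12)$ and determinant $-1$; so the two hyperbolas cross transversally, and $X$ is the quadrant $t_1,t_5\ge0$ near that vertex. The reason is that the remaining parameters $t_2,t_3,t_4$ belong to the reduced word $(2,1,2)$ and can be solved for. Third, the side $t_k=0$ is the fiber for the word with the $k$-th letter deleted, an arc by induction, and the five arcs are joined as the edges of the cycle dual to $\Delta$. A compact manifold whose interior is a Euclidean space and whose boundary is a sphere is a ball (Lemma~\ref{lem:ball}). The rest of the paper carries out these steps for every word.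

\section{The open cells}\label{sec:open}

The parametrizations in (L2) are only asserted to be homeomorphisms. We shall need to pass smoothly from one reduced word to another, and to use the inverse function theorem, so we first show that they are diffeomorphisms. The proof uses two sets of standard facts. Let $B_-$ be the group of real points of the opposite Borel subgroup, and for $u\in W$ let $\dot u\in G$ be a representative in the normalizer of the torus.

\emph{Bruhat decomposition.} The double coset $B_-\dot uB_-$ depends only on $u$, and $(B_-\dot s_iB_-)(B_-\dot uB_-)=B_-\dot s_i\dot uB_-$ if $\ell(s_iu)>\ell(u)$. For each $i$ there is a homomorphism $SL_2(\mathbb R)\to G$ that sends the upper unitriangular matrix with entry $t$ to $x_i(t)$, lower unitriangular matrices into $B_-$, and antidiagonal matrices to representatives of $s_i$. Finally, $\ell(s_iu)>\ell(u)$ if and only if the root $u^{-1}\alpha_i$ is positive.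

\emph{Representations.} Let $\rho$ be the sum of the fundamental weights, so $\langle\rho,\alpha^\vee\rangle>0$ for each positive root $\alpha$. Because $\mathbf G$ is split and simply connected, $G$ has a finite-dimensional real irreducible representation $V=\bigoplus_\nu V_\nu$ with lowest weight $\mu=-\rho$. Write $\nu\le\nu'$ if $\nu'-\nu\in\sum_i\mathbb Z_{\ge0}\alpha_i$. Then $\dot uV_\nu=V_{u\nu}$ and $e_iV_\nu\subseteq V_{\nu+\alpha_i}$, and an element of $B_-$ sends $v\in V_\nu$ to a nonzero multiple of $v$ plus vectors of weights $<\nu$. If $\langle\nu,\alpha_i^\vee\rangle<0$, then $e_i$ is injective on $V_\nu$, because in a finite-dimensional $\mathfrak{sl}_2$-module a nonzero weight vector killed by the raising operator has nonnegative weight.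

\begin{lemma}\label{lem:embedding}
Let $J=(j_1,\dots,j_m)$ be a reduced word for $w$. Then $f_J:\mathbb R^m_{>0}\to U$ is a smooth embedding. So $\mathbb Y^\circ_w$ is an embedded submanifold of $U$ of dimension $\ell(w)$, and $f_J$ is a diffeomorphism onto it for every reduced word $J$ for $w$.
\end{lemma}

\begin{proof}
An immersion that is a homeomorphism onto its image is an embedding, so by (L2) it suffices to show that $f_J$ is an immersion. We induct on $m$; for $m=0$ there is nothing to prove. The idea is that varying the last $m-1$ parameters keeps the product of the last $m-1$ factors in one Bruhat double coset, while the direction $e_{j_1}$ leaves it, and $V$ detects this.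

For $t\ne0$,
\[
\begin{pmatrix}1&t\\0&1\end{pmatrix}=\begin{pmatrix}1&0\\t^{-1}&1\end{pmatrix}\begin{pmatrix}0&t\\-t^{-1}&0\end{pmatrix}\begin{pmatrix}1&0\\t^{-1}&1\end{pmatrix},
\]
so $x_i(t)\in B_-\dot s_iB_-$. Multiplying from right to left along a reduced word for $u$, we see that a product of $x_i$'s with nonzero parameters along that word lies in $B_-\dot uB_-$. Let $v_-\in V_\mu$ be a lowest weight vector. If $h=b\dot ub'$ with $b,b'\in B_-$, then $b'v_-$ is a nonzero multiple of $v_-$, and $\dot ub'v_-$ is a nonzero vector in $V_{u\mu}$. Applying $b$, we obtain:
\begin{equation}\label{eq:weights}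
h\in B_-\dot uB_-\ \Longrightarrow\ hv_-\in V_{\le u\mu}:=\bigoplus_{\nu\le u\mu}V_\nu\ \text{ and }\ (hv_-)_{u\mu}\ne0,
\end{equation}
where the subscript denotes the weight component.

Let $i=j_1$, $J'=(j_2,\dots,j_m)$ and $u=s_{j_2}\cdots s_{j_m}$, so $\ell(s_iu)>\ell(u)$. Let $t=(t_1,t')\in\mathbb R^m_{>0}$ and let $\eta=(\eta_1,\eta')$ lie in the kernel of $df_J$ at $t$. View $G$ as a matrix group. Put $\gamma(\varepsilon)=f_{J'}(t'+\varepsilon\eta')$ and $h=\gamma(0)$, and write $\gamma'(0)=\Xi h$ with $\Xi\in\mathfrak g$. Then
\[
0=\frac{d}{d\varepsilon}\Big|_{\varepsilon=0}x_i(t_1+\varepsilon\eta_1)\gamma(\varepsilon)=x_i(t_1)(\eta_1e_i+\Xi)h,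
\]
so $\Xi=-\eta_1e_i$. For small $\varepsilon$ we have $\gamma(\varepsilon)\in B_-\dot uB_-$, so $\gamma(\varepsilon)v_-$ stays in the subspace $V_{\le u\mu}$ by \eqref{eq:weights}. Its derivative $-\eta_1e_ihv_-$ lies in the same subspace. Since $u\mu+\alpha_i\not\le u\mu$, the component of weight $u\mu+\alpha_i$ of this derivative vanishes:
\[
\eta_1\,e_i(hv_-)_{u\mu}=0 .
\]
The root $u^{-1}\alpha_i$ is positive, so $\langle u\mu,\alpha_i^\vee\rangle=-\langle\rho,(u^{-1}\alpha_i)^\vee\rangle<0$ and $e_i$ is injective on $V_{u\mu}$. As $(hv_-)_{u\mu}\ne0$, we get $\eta_1=0$. Then $\Xi=0$, which says that $\eta'$ is in the kernel of $df_{J'}$ at $t'$, and $\eta'=0$ by induction.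

The smooth structure of an embedded submanifold is determined by the subset, and the subset $\mathbb Y^\circ_w$ does not depend on $J$ by (L1).
\end{proof}

Now we read an arbitrary word from left to right. A letter that raises the Demazure product adds a dimension to the image; a letter that does not is absorbed into the last letter of a suitable reduced word and adds a dimension to the fiber.

\begin{lemma}\label{lem:open}
For every word $Q$ of length $d$ with $w=\delta(Q)$ there is a diffeomorphism $\Psi_Q:\mathbb R^d_{>0}\to\mathbb Y^\circ_w\times\mathbb R^{d-\ell(w)}$ whose first component is $f_Q$. In particular $f_Q:\mathbb R^d_{>0}\to\mathbb Y^\circ_w$ is a submersion, and its fibers are diffeomorphic to $\mathbb R^{d-\ell(w)}$.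
\end{lemma}

\begin{proof}
We induct on $d$, the case $d=0$ being a map of points. Let $Q=(Q',i)$ and $u=\delta(Q')$. Under the diffeomorphism $\Psi_{Q'}\times\mathrm{id}$ from $\mathbb R^d_{>0}$ to $\mathbb Y^\circ_u\times\mathbb R^{d-1-\ell(u)}\times\mathbb R_{>0}$, the map $f_Q$ becomes $(y,z,t)\mapsto\lambda(y,t)$, where $\lambda(y,t)=yx_i(t)$. It suffices to find a diffeomorphism $\mathbb Y^\circ_u\times\mathbb R_{>0}\to\mathbb Y^\circ_w\times\mathbb R^{\ell(u)+1-\ell(w)}$ with first component $\lambda$, since $(d-1-\ell(u))+(\ell(u)+1-\ell(w))=d-\ell(w)$.

Suppose $\ell(us_i)>\ell(u)$, so $w=us_i$. If $J$ is a reduced word for $u$, then $(J,i)$ is a reduced word for $w$, and $\lambda=f_{(J,i)}\circ(f_J^{-1}\times\mathrm{id})$ is itself a diffeomorphism onto $\mathbb Y^\circ_w$ by Lemma~\ref{lem:embedding}.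

Suppose $\ell(us_i)<\ell(u)$, so $w=u$. Let $J_0$ be a reduced word for $us_i$; then $J=(J_0,i)$ is a reduced word for $u$. In the coordinates $y=f_J(\tau,a)$ with $\tau\in\mathbb R_{>0}^{\ell(u)-1}$ and $a>0$ we have $\lambda(y,t)=f_{J_0}(\tau)x_i(a)x_i(t)=f_J(\tau,a+t)$. The map $(a,t)\mapsto(a+t,\log(a/t))$ is a diffeomorphism $\mathbb R^2_{>0}\to\mathbb R_{>0}\times\mathbb R$, with inverse $(\sigma,\theta)\mapsto\sigma(1+e^\theta)^{-1}(e^\theta,1)$. So $(f_J(\tau,a),t)\mapsto(f_J(\tau,a+t),\log(a/t))$ is the required diffeomorphism.
\end{proof}

Applied to $Q|_S$, the lemma shows that each $C_S$ is diffeomorphic to $\mathbb R^{|S|-\ell}$. It says nothing about closures, because $\Psi_Q$ degenerates at the boundary of the orthant. The function $\log(a/t)$ is unbounded there, and changes of reduced word need not extend: by \eqref{eq:sl3}, $f_{(1,2,1)}(t_1,t_2,t_3)=f_{(2,1,2)}(\tau_1,\tau_2,\tau_3)$ with $\tau_3=t_1t_2/(t_1+t_3)$, which has no limit as $(t_1,t_3)\to(0,0)$. This change is made at the fourth letter of $Q=(1,2,1,2,1,2)$, and points with $t_1=t_3=0$ and the other parameters positive lie in $f_Q^{-1}(\mathbb Y^\circ_{w_0})$. For the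 boundary we therefore keep only the infinitesimal content of the lemma, the submersion property, but we use it on every face $O_S$.

\section{Compactness and charts at the boundary}\label{sec:charts}

\begin{lemma}\label{lem:proper}
If $K\subseteq\mathbb Y^\circ_\omega$ is compact, then $f_Q^{-1}(K)\subseteq\mathbb R^d_{\ge0}$ is compact. In particular $X$ and all $X_S$ are compact.
\end{lemma}

\begin{proof}
The set $K$ is closed in $U$, so $f_Q^{-1}(K)$ is closed. Let $\mathfrak n=\bigoplus_{\alpha>0}\mathfrak g_\alpha$ be the Lie algebra of $U$. Since $[\mathfrak g_\alpha,\mathfrak g_{\alpha'}]\subseteq\mathfrak g_{\alpha+\alpha'}$ and a sum of two positive roots is not simple, taking the coefficient of $e_i$ is a Lie algebra homomorphism $\mathfrak n\to\mathbb R$. The group $U$ is connected and simply connected, so this integrates to a continuous homomorphism $\chi_i:U\to\mathbb R$ with $\chi_i(x_j(t))=\delta_{ij}t$; in $SL_n$ it is the $(i,i+1)$ entry. Thus $\sum_{k:\,i_k=i}t_k=\chi_i(f_Q(t))$ is bounded on $f_Q^{-1}(K)$, and since all $t_k$ are nonnegative, each of them is bounded.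
\end{proof}

Nonnegativity is essential here: over all of $\mathbb R^2$ the fiber for $Q=(i,i)$ is the line $t_1+t_2=a$.

We want to apply the inverse function theorem at a point $t^0\in O_S$ of $Z$, solving for $\ell$ of the positive parameters. The difficulty is that $f_Q$ maps into the $\ell$-dimensional manifold $\mathbb Y^\circ_\omega$ only on $Z$, which need not be a neighborhood of $t^0$ in $\mathbb R^d$, and as a map to $U$ it need not be a submersion. At the corner in Example~\ref{ex:arc}, the function $c'=t_2t_3$ has zero differential. The remedy is to change $f_Q$ off $Z$ so that it maps into $\mathbb Y^\circ_\omega$.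

Extend $f_Q$ to a smooth map $\mathbb R^d\to U$ by the same formula; the sets $X$, $Z$ keep their meaning as subsets of the orthant. By Lemma~\ref{lem:embedding} and the tubular neighborhood theorem there are an open neighborhood $N$ of $\mathbb Y^\circ_\omega$ in $U$ and a smooth retraction $\pi:N\to\mathbb Y^\circ_\omega$. Fix them, and put
\[
g=\pi\circ f_Q:\ \Omega_0\to\mathbb Y^\circ_\omega,\qquad\Omega_0=\{t\in\mathbb R^d:f_Q(t)\in N\}.
\]
The set $\Omega_0$ is open in $\mathbb R^d$ and contains $Z$, and $g=f_Q$ on $Z$. In Example~\ref{ex:arc} with $\omega=s_1s_2$ one can take $\pi[a,b,c]=[a,b,ab]$ on $\{a,b>0\}$; the level set $g^{-1}(p)$ is the plane $t_1+t_3=a$, $t_2+t_4=b$, and $X$ is cut out of it by conditions on the support alone. The next lemma says that this is the general situation. For $A\subseteq[d]$ let $\mathrm{pr}_{A^c}(t)=(t_k)_{k\notin A}$.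

\begin{lemma}\label{lem:chart}
Let $t^0\in Z$ and $S=\operatorname{supp}t^0$. There are a subset $A\subseteq S$ with $|A|=\ell$, an open neighborhood $N_0\subseteq\Omega_0$ of $t^0$, an open set $Y'\subseteq\mathbb Y^\circ_\omega$ and an open box $R\subseteq\mathbb R^{A^c}=\mathbb R^{S\setminus A}\times\mathbb R^{S^c}$ such that:
\begin{itemize}
\item[(a)] $t_k>0$ on $N_0$ for all $k\in S$;
\item[(b)] $\Phi=(g,\mathrm{pr}_{A^c})$ is a diffeomorphism $N_0\to Y'\times R$;
\item[(c)] at every $t\in N_0$ the vectors $\partial g/\partial t_a$, $a\in A$, form a basis of $T_{g(t)}\mathbb Y^\circ_\omega$;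
\item[(d)] if $t^0\in X$, then $\mathrm{pr}_{A^c}$ restricts to a homeomorphism from $X\cap N_0$ onto $R\cap(\mathbb R^{S\setminus A}\times\Lambda_S)$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(d), $S\in\mathcal S$ and $O_S\subseteq Z$. So $g$ restricts on $O_S$ to $f_{Q|_S}$, which is a submersion onto $\mathbb Y^\circ_\omega$ by Lemma~\ref{lem:open}. Thus the vectors $\partial g/\partial t_k$, $k\in S$, span the tangent space at $t^0$, and we choose $A\subseteq S$ indexing a basis among them. A vector $\eta$ in the kernel of $d\Phi$ at $t^0$ has $\eta_k=0$ for $k\notin A$ and $\sum_{a\in A}\eta_a\,\partial g/\partial t_a=0$, so $\eta=0$. Source and target of $\Phi$ both have dimension $d$. By the inverse function theorem, $\Phi$ is a diffeomorphism from an open neighborhood of $t^0$, on which we may assume (a), onto an open set. Choose a product neighborhood $Y'\times R$ of $\Phi(t^0)$ inside that set and let $N_0$ be its preimage. This gives (a) and (b). Since $d\Phi$ is invertible on $N_0$ and sends $\partial/\partial t_a$ to $(\partial g/\partial t_a,0)$, we get (c).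

By (a) and Lemma~\ref{lem:basic}(d), a point $t\in N_0$ lies in $Z$ if and only if $t_k\ge0$ for $k\notin S$ and $S\cup\{k\notin S:t_k>0\}\in\mathcal S$, that is, if and only if $\mathrm{pr}_{A^c}(t)\in\mathbb R^{S\setminus A}\times\Lambda_S$. Since $g=f_Q$ on $Z$, we have $X\cap N_0=\{t\in Z\cap N_0:g(t)=p\}$. If $t^0\in X$ then $p\in Y'$, and $\Phi$ maps this set onto $\{p\}\times\bigl(R\cap(\mathbb R^{S\setminus A}\times\Lambda_S)\bigr)$.
\end{proof}

The inclusion $A\subseteq S$ is the point of the lemma. The parameters that are eliminated are positive near $t^0$, so they impose no condition, and the parameters that decide membership in $Z$ remain as coordinates.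

\begin{proposition}\label{prop:corners}
Suppose $\delta(Q)=\omega$ and put $m=d-\ell$. Then $X$ is a compact smooth manifold with corners, modeled near a point of $C_S$ on $\mathbb R^{|S|-\ell}\times\mathbb R^{S^c}_{\ge0}$, and its charts and their inverses are smooth as maps between subsets of Euclidean spaces. It is also a topological $m$-manifold with boundary, with interior $C_{[d]}\cong\mathbb R^m$ and boundary $X\setminus C_{[d]}$.
\end{proposition}

\begin{proof}
Since $[d]\in\mathcal S$, Lemma~\ref{lem:basic}(c) shows that every set containing a member of $\mathcal S$ is in $\mathcal S$. So $\Lambda_S=\mathbb R^{S^c}_{\ge0}$, and Lemma~\ref{lem:chart}(d) gives a chart at $t^0\in C_S$ onto an open subset of $\mathbb R^{S\setminus A}\times\mathbb R^{S^c}_{\ge0}$, of dimension $(|S|-\ell)+(d-|S|)=m$. The chart is the restriction of the linear map $\mathrm{pr}_{A^c}$, and its inverse is the restriction of the smooth map $\beta\mapsto\Phi^{-1}(p,\beta)$ on $R$. Hence transition maps are smooth. Compactness is Lemma~\ref{lem:proper}.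

For $j\ge1$ the orthant $\mathbb R^j_{\ge0}$ is homeomorphic to a half-space: send $\beta$ to the pair consisting of its class in $\mathbb R^j/\mathbb R(1,\dots,1)$ and the number $\min_k\beta_k\ge0$. Each class contains exactly one vector with a prescribed minimum, depending continuously on the data, and the points with a vanishing coordinate go to the boundary of the half-space. So $X$ is a topological manifold with boundary. The chart sends $t^0$ to a point whose $\mathbb R^{S^c}_{\ge0}$-component is $0$, which is a boundary point if and only if $S\ne[d]$. Finally $C_{[d]}\cong\mathbb R^m$ by Lemma~\ref{lem:open}.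
\end{proof}

The hypothesis $\delta(Q)=\omega$ cannot be dropped. For $Q=(1,2,2,1,2)$ and $\omega=s_1s_2$ in $SL_3$, formula \eqref{eq:sl3} gives the equations $t_1+t_4=a$, $t_2+t_3+t_5=b$, $(t_2+t_3)t_4=0$. The fiber is the triangle $t_4=0$ with the segment $t_2=t_3=0$ attached at one vertex, which is not a manifold.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
For $S\in\mathcal S$ the word $Q|_S$ has Demazure product $\omega$ and $X_S=f_{Q|_S}^{-1}(p)$, so the statements on $X_S$ are Proposition~\ref{prop:corners} for $Q|_S$. The statement on $X$ is Lemma~\ref{lem:chart}(d).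
\end{proof}

Because the charts and their inverses are smooth as maps of subsets, a bijection between such spaces is a diffeomorphism of manifolds with corners if and only if it and its inverse are smooth as maps of subsets of the ambient manifolds. In particular the smooth structure on $X_S$ does not depend on the choice of $\pi$.

\section{The closed cells are balls}\label{sec:balls}

We know that $X_S$ is a compact manifold whose interior is a Euclidean space, and induction will identify its boundary with a sphere. Neither the homeomorphism of the interior with $\mathbb R^m$ nor that of the boundary with $S^{m-1}$ knows about the other; in the first, the boundary lies at infinity. To relate them we push the boundary sphere into the interior along a collar and regard it as a sphere in $S^m=\mathbb R^m\cup\{\infty\}$. Two theorems of Brown are needed.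

\emph{Collar theorem} \cite{Brown62}. The boundary of a topological manifold $M$ with boundary is collared: there is an open embedding $\kappa:\partial M\times[0,2)\to M$ with $\kappa(x,0)=x$.

\emph{Generalized Schoenflies theorem} \cite{Brown60}. Let $\Sigma\subset S^m$ be a subset homeomorphic to $S^{m-1}$ that is bicollared, that is, there is an open embedding $\Sigma\times(-1,1)\to S^m$ with $(x,0)\mapsto x$. Then the closure of each of the two components of $S^m\setminus\Sigma$ is a closed $m$-ball with boundary sphere $\Sigma$. (For $m=1$, two points cut a circle into two arcs.)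

\begin{lemma}\label{lem:ball}
Let $M$ be a compact topological $m$-manifold with boundary, $m\ge1$, with $\operatorname{int}M\cong\mathbb R^m$ and $\partial M\cong S^{m-1}$. Then there is a homeomorphism from $M$ to a closed $m$-ball taking $\partial M$ to the boundary sphere.
\end{lemma}

\begin{proof}
Let $\kappa$ be a collar, and view $\operatorname{int}M\cong\mathbb R^m$ as the open subset $S^m\setminus\{\infty\}$ of $S^m$. Since $\kappa$ is injective and $\kappa(\partial M\times\{0\})=\partial M$, the open set $\kappa(\partial M\times(0,2))$ lies in $\operatorname{int}M$. So $\Sigma=\kappa(\partial M\times\{1\})$ is a bicollared $(m-1)$-sphere in $S^m$. Let $K=M\setminus\kappa(\partial M\times[0,1))$. It is closed in $M$, hence compact, it lies in $\operatorname{int}M$, and it contains $\Sigma$.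

We claim that $K$ is the closure of a component of $S^m\setminus\Sigma$. The set $K\setminus\Sigma=M\setminus\kappa(\partial M\times[0,1])$ is the complement of a compact set, so it is open in $M$, hence in $\operatorname{int}M$ and in $S^m$. It is closed in $S^m\setminus\Sigma$, because $K$ is compact. It is nonempty, since it contains $\kappa(\partial M\times(1,2))$, and it omits $\infty$. A nonempty proper subset of $S^m\setminus\Sigma$ that is open and closed is one of the two components. Its closure lies in $K$ and contains each point $\kappa(x,1)=\lim_{s\downarrow1}\kappa(x,s)$ of $\Sigma$, so it equals $K$.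

The Schoenflies theorem gives a homeomorphism $\varphi$ from $K$ to the unit ball taking $\Sigma$ to the unit sphere. Extend it by $\kappa(x,s)\mapsto(2-s)\,\varphi(\kappa(x,1))$ for $0\le s\le1$. The closed sets $K$ and $\kappa(\partial M\times[0,1])$ cover $M$ and meet in $\Sigma$, where the two formulas agree. The second set maps bijectively onto the shell between radii $1$ and $2$, with $\partial M$ going to the outer sphere. The extension is a continuous bijection from a compact space to the ball of radius $2$, hence a homeomorphism.
\end{proof}

The hypothesis on the interior is needed: a torus with an open disk removed has boundary $S^1$.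

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We construct, by induction on $|S|$, homeomorphisms $h_S:X_S\to D(S^c)$, $S\in\mathcal S$, such that
\begin{equation}\label{eq:compat}
h_S(C_S)=D^\circ(S^c),\qquad h_S|_{X_{S'}}=h_{S'}\quad\text{for all }S'\in\mathcal S,\ S'\subseteq S .
\end{equation}
Let $m=|S|-\ell$, which is nonnegative by Lemma~\ref{lem:basic}(b).

Let $m=0$. By Lemma~\ref{lem:basic}(b), $Q|_S$ is a reduced word for $\omega$ and no proper subset of $S$ is in $\mathcal S$. So $X_S=C_S$, which is a point by (L2). By Lemma~\ref{lem:blocks}, $D(S^c)$ is a point, and $h_S$ is the unique map.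

Let $m\ge1$. By Proposition~\ref{prop:corners} for $Q|_S$, the space $X_S$ is a compact topological $m$-manifold with interior $C_S\cong\mathbb R^m$ and boundary
\[
\partial X_S=X_S\setminus C_S=\bigsqcup_{S'}C_{S'}=\bigcup_{S'}X_{S'},
\]
where here and below $S'$ runs over the members of $\mathcal S$ properly contained in $S$. The maps $h_{S'}$ agree on overlaps. Indeed, if $t\in X_{S'}\cap X_{S''}$, then $T=\operatorname{supp}t$ is in $\mathcal S$ and $T\subseteq S'\cap S''$, so $h_{S'}(t)=h_T(t)=h_{S''}(t)$ by \eqref{eq:compat}. (The set $S'\cap S''$ itself need not be in $\mathcal S$, which is why we use the support.) The $X_{S'}$ form a finite closed cover, so the $h_{S'}$ glue to a continuous map $\partial h$ from $\partial X_S$ to $\bigcup_{S'}D(S'^c)$.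

Every face of $\Delta$ properly containing the interior face $S^c$ is interior, so these faces are exactly the sets $S'^c$, and the target of $\partial h$ is $L(S^c)$. The sets $C_{S'}$ partition $\partial X_S$, the sets $D^\circ(S'^c)$ partition $L(S^c)$ by Lemma~\ref{lem:blocks}, and $\partial h$ maps $C_{S'}$ bijectively onto $D^\circ(S'^c)$. So $\partial h$ is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism. By Lemma~\ref{lem:blocks}, $L(S^c)\cong S^{m-1}$; this is where (KM) enters.

By Lemma~\ref{lem:ball}, $X_S$ is a closed $m$-ball with boundary sphere $\partial X_S$, and by Lemma~\ref{lem:blocks}, $D(S^c)$ is a closed $m$-ball with boundary sphere $L(S^c)$. Identify both with the unit ball. Then $\partial h$ becomes a homeomorphism $\theta$ of the unit sphere, and $rv\mapsto r\theta(v)$, for $0\le r\le1$ and $|v|=1$, extends it to a homeomorphism of the ball. Let $h_S$ be this extension. It maps interior to interior and restricts to $h_{S'}$ on $X_{S'}$, so \eqref{eq:compat} holds and the induction is complete.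

Each $X_S$ is now a closed ball with interior $C_S$. Since $C_S$ is dense in $X_S$ and $X_S$ is closed, $\overline{C_S}=X_S$. The boundary sphere is the union of the cells $C_{S'}$, of dimensions $|S'|-\ell<|S|-\ell$. There are finitely many cells, so the topology of the Hausdorff space $X$ is determined by the closed cover $\{X_S\}$, and the decomposition is a regular CW complex. By the support argument above, the maps $h_S$, $S\in\mathcal S$, glue to a continuous map $h:X\to\mathcal D$. It maps $C_S$ bijectively onto $D^\circ(S^c)$; these sets partition $X$ and $\mathcal D$; and $X$ is compact. So $h$ is a homeomorphism.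
\end{proof}

\section{Triviality over $\mathbb Y^\circ_\omega$}\label{sec:trivial}

A proper submersion onto $\mathbb R^\ell$ is trivialized by lifting the coordinate vector fields and flowing. We do the same for $f_Q:Z\to\mathbb Y^\circ_\omega$. The new requirement is that one lift be tangent to all faces $O_S$ at once, and the inclusion $A\subseteq S$ in Lemma~\ref{lem:chart} provides it.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Fix a diffeomorphism $y=(y_1,\dots,y_\ell):\mathbb Y^\circ_\omega\to\mathbb R^\ell$ with $y(p)=0$, for example the logarithms of the parameters of a reduced word, translated (Lemma~\ref{lem:embedding}). Let $\bar g=y\circ g$ and let $\epsilon_1,\dots,\epsilon_\ell$ be the standard basis of $\mathbb R^\ell$.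

\emph{Lifting.} For each $t^0\in Z$ take $N_0$ and $A$ as in Lemma~\ref{lem:chart}, and let $\Omega\supseteq Z$ be the union of these open sets $N_0$. By part (c) of the lemma, on $N_0$ there is a unique vector field $\xi_j^{N_0}$ that is a combination of the $\partial/\partial t_a$, $a\in A$, with $d\bar g(\xi_j^{N_0})=\epsilon_j$; its coefficients form a column of the inverse of an invertible smooth matrix, so they are smooth. With a smooth partition of unity on $\Omega$ subordinate to this cover, patch the $\xi_j^{N_0}$ to a smooth vector field $\xi_j$ on $\Omega$. It satisfies $d\bar g(\xi_j)=\epsilon_j$, since this condition is preserved by convex combinations.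

Let $t\in\Omega$ have $t_k=0$. For every $N_0$ containing $t$ we have $k\notin A$, because $t_a>0$ on $N_0$ for $a\in A$ by part (a). So the $k$-th component of $\xi_j$ vanishes at $t$, and $\xi_j$ is tangent to $H_k=\{t\in\Omega:t_k=0\}$.

\emph{The flows preserve supports.} Let $\gamma$ be an integral curve of $\xi_j$ in $\Omega$, defined on an interval. The set of times at which $\gamma$ lies in $H_k$ is closed. It is also open: through a point of $H_k$ there is an integral curve of $\xi_j|_{H_k}$, and by uniqueness it agrees with $\gamma$ for nearby times. So $\gamma$ either lies in $H_k$ or never meets it. If $\gamma(0)\in O_S$ with $S\in\mathcal S$, then the coordinates $k\notin S$ stay zero and the coordinates $k\in S$ stay positive, so $\gamma$ stays in $O_S\subseteq Z$.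

\emph{Completeness on $Z$.} Along such a curve $f_Q=g$, so
\begin{equation}\label{eq:move}
y(f_Q(\gamma(s)))=y(f_Q(\gamma(0)))+s\epsilon_j .
\end{equation}
Over a bounded time interval $\gamma$ therefore stays in $f_Q^{-1}(y^{-1}(I))$ for a compact segment $I\subset\mathbb R^\ell$. This set is compact by Lemma~\ref{lem:proper} and is contained in $Z\subseteq\Omega$. An integral curve whose maximal interval has a finite endpoint leaves every compact subset of $\Omega$ as it approaches that endpoint, so $\gamma$ extends to all times. Thus the flow $\phi^j$ of $\xi_j$, which is smooth on an open subset of $\mathbb R\times\Omega$, is defined on all of $\mathbb R\times Z$ and preserves each $O_S$, $S\in\mathcal S$.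

\emph{Trivialization.} For $q\in\mathbb Y^\circ_\omega$, $t\in X$ and $z\in Z$ define
\[
\Theta(q,t)=\phi^\ell_{y_\ell(q)}\circ\dots\circ\phi^1_{y_1(q)}(t),\qquad
\Theta'(z)=\bigl(g(z),\ \phi^1_{-\bar g_1(z)}\circ\dots\circ\phi^\ell_{-\bar g_\ell(z)}(z)\bigr),
\]
where $\bar g_j$ is the $j$-th component of $\bar g$. Since $y(f_Q(t))=0$, formula \eqref{eq:move} gives $y(f_Q(\Theta(q,t)))=y(q)$, so $f_Q\circ\Theta=\mathrm{pr}_1$. By the same formula the second component of $\Theta'(z)$ is a point of $Z$ at which $y\circ f_Q$ vanishes, that is, a point of $X$. The flows need not commute, but $\Theta'$ undoes them in the reverse order, so $\Theta$ and $\Theta'$ are mutually inverse. Both preserve supports, so $\Theta(\mathbb Y^\circ_\omega\times C_S)=O_S$ and $\Theta(\mathbb Y^\circ_\omega\times X_S)=Z_S$. The same formulas define smooth maps on the sets of points of $\mathbb Y^\circ_\omega\times\Omega$ and of $\Omega$ where the compositions make sense, and these sets are open because flow domains are open. So $\Theta$ and $\Theta'$ are smooth as maps of subsets, in particular continuous.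

The set $Z_S$ is open in $\mathbb R^S_{\ge0}$ by Lemma~\ref{lem:basic}(d), hence a manifold with corners. By the last paragraph of Section~\ref{sec:charts}, $\Theta$ restricts to a diffeomorphism $\mathbb Y^\circ_\omega\times X_S\to Z_S$, and for each $p'\in\mathbb Y^\circ_\omega$ the map $\Theta(p',\cdot)$ is a diffeomorphism from $X_S$ onto $f_{Q|_S}^{-1}(p')$. Finally $Z\cong\mathbb Y^\circ_\omega\times X\cong\mathbb R^\ell\times\mathcal D$ by Theorem~\ref{thm:A}.
\end{proof}

\section{Contractibility and the top-dimensional cell}\label{sec:contract}

By Theorem~\ref{thm:A}, contractibility of $X$ is a question about $\mathcal D$. In the ball case $\mathcal D$ sits inside the open ball $|\Delta|\setminus\partial|\Delta|$, and we show that it is a deformation retract. For this we locate the boundary sphere $\partial|\Delta|$.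

\begin{lemma}\label{lem:interior}
Suppose $\delta(Q)\ne\omega$, so that $|\Delta|$ is a ball. A point $x$ in the open simplex of a nonempty face $F$ lies in $\partial|\Delta|$ if and only if $F$ is not interior.
\end{lemma}

\begin{proof}
In a closed ball, the local homology $H_*(|\Delta|,|\Delta|\setminus\{x\})$ vanishes exactly at the boundary points. The join $F*\operatorname{link}_\Delta(F)$ is a neighborhood of $x$, and it is the cone with apex $x$ over $P=\partial F*\operatorname{link}_\Delta(F)$, where $\partial F$ is the boundary sphere of the simplex $F$. By excision the local homology at $x$ in degree $n$ is $\widetilde H_{n-1}(P)$, with $\widetilde H_{-1}(\emptyset)=\mathbb Z$. By \eqref{eq:link} and (KM), the link is a sphere if $F$ is interior and a ball otherwise. A join of two spheres is a sphere, and the join of a sphere with a ball is a cone. So the local homology vanishes if and only if $F$ is not interior.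
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
If $\delta(Q)=\omega$, then $\emptyset$ is interior and $\mathcal D=D(\emptyset)$ is a cone, hence contractible.

Let $\delta(Q)\ne\omega$. Then interior faces are nonempty, and by the proof of Lemma~\ref{lem:blocks} the simplices of $\mathcal D$ are the chains whose smallest member is interior, that is, the chains of interior faces. So $\mathcal D$ is the full subcomplex of $\operatorname{sd}\Delta$ spanned by the set $I$ of vertices that are interior faces. A point $x\in|\operatorname{sd}\Delta|=|\Delta|$ in the open simplex of a chain $F_0\subsetneq\dots\subsetneq F_k$ lies in the open simplex of the face $F_k$ of $\Delta$. By Lemma~\ref{lem:interior}, $x\notin\partial|\Delta|$ if and only if $F_k$ is interior, which happens if and only if the chain contains an interior face. In terms of the barycentric coordinates $x_F$ of $x$ in $\operatorname{sd}\Delta$,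
\[
|\Delta|\setminus\partial|\Delta|=\{x:\lambda(x)>0\},\qquad\lambda(x)=\sum_{F\in I}x_F .
\]
For $x$ in this set and $0\le s\le1$, let $r_s(x)$ have coordinates $x_F/\nu$ for $F\in I$ and $(1-s)x_F/\nu$ for $F\notin I$, where $\nu=\lambda(x)+(1-s)(1-\lambda(x))>0$. The point $r_s(x)$ lies in every closed simplex containing $x$, depends continuously on $(s,x)$, and has $\lambda(r_s(x))=\lambda(x)/\nu>0$. We have $r_0=\mathrm{id}$; the points of $\mathcal D$, where $\lambda=1$, are fixed; and $r_1(x)$ lies in a simplex with vertices in $I$, hence in $\mathcal D$. So $\mathcal D$ is a deformation retract of the open ball $|\Delta|\setminus\partial|\Delta|$ and is contractible.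

The cell $C_S$ has dimension $|S|-\ell$, so a cell of dimension $d-\ell$ exists if and only if $[d]\in\mathcal S$, that is, $\delta(Q)=\omega$. In that case $X=X_{[d]}$ is a closed ball of dimension $d-\ell$ by Theorem~\ref{thm:A}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Brown60}
M. Brown, \emph{A proof of the generalized Schoenflies theorem}, Bull. Amer. Math. Soc. (1960).

\bibitem{Brown62}
M. Brown, \emph{Locally flat imbeddings of topological manifolds}, Ann. of Math. (1962).

\bibitem{FoM}
\emph{Fibers of Maps}, \texttt{https://plhersh.math.ncsu.edu/UC-Irvine-Colloquium.pdf}.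

\end{thebibliography}
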